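# Normed spaces that embed in $L_{-a}$ but not in $L_{-b}$

## Two theorems and a divisibility criterion

**Theorem A.** Let $a>0$ and let $K\subset(a,\infty)$ be a nonempty compact set with $K\cap a\mathbb Z=\emptyset$ (for instance $K=\{b\}$ with $b>a$ and $b/a\notin\mathbb Z$). There is $n_0=n_0(a,K)$ such that for every $n\ge n_0$ there is an origin-symmetric convex body $D\subset\mathbb R^n$ (a body of revolution, whose norm is $C^\infty$ off $0$) such that $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-a}$ but does not embed in $L_{-b}$ for any $b\in K$.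

**Theorem B.** Let $a>0$, $k\in\mathbb N$, $ka<n$, and let $D\subset\mathbb R^n$ be an origin-symmetric star body (convex or not). If $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-a}$, then it embeds in $L_{-ka}$.

**Corollary C.** For real $0<a<b$, the statement "for every $n>b$, every $n$-dimensional normed space that embeds in $L_{-a}$ embeds in $L_{-b}$" is true if and only if $b/a\in\mathbb Z$. If $b/a\notin\mathbb Z$, it fails in every sufficiently large dimension $n$. In particular, for integers $0<a<b$ with $a\nmid b$, for all large $n$ there is a convex $a$-intersection body in $\mathbb R^n$ that is not a $b$-intersection body.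

These results answer a question stated in "Applications of Fourier Analysis to Intersection Bodies": for $-n<p<q<0$, does every normed space $(\mathbb R^n,\|\cdot\|_D)$ that embeds in $L_q$ also embed in $L_p$? With $q=-a$ and $p=-b$ we have $0<a<b<n$. The answer is no: by Theorem A with $a=2$, $K=\{3\}$, in every large dimension some normed space embeds in $L_{-2}$ but not in $L_{-3}$. The order of $a$ and $b$ is not what matters; divisibility is. The theorems do not determine the smallest dimension in which the implication fails for given $a,b$.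

## Embedding in $L_{-s}$ as positivity of a Fourier transform

An origin-symmetric star body $D\subset\mathbb R^n$ has Minkowski functional $\|x\|_D=\min\{r\ge0:x\in rD\}$. As usual for star bodies, this functional is continuous and positive off the origin. It is even and homogeneous of degree $1$, so $\|x\|_D\ge c|x|$ for some $c>0$. When $D$ is convex, $\|\cdot\|_D$ is a norm with unit ball $D$. Write $\mathcal S=\mathcal S(\mathbb R^n)$ and
$$\hat w(\xi)=\int w(x)e^{-i(x,\xi)}\,dx ,\qquad \langle \hat u,w\rangle=\langle u,\hat w\rangle .$$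
For even $w\in\mathcal S$ we have $\hat{\hat w}=(2\pi)^n w$. A distribution $f$ is nonnegative if $\langle f,w\rangle\ge0$ for all test functions $w\ge0$; such a distribution is a locally finite positive Borel measure.

**Definition (embedding in $L_{-s}$, $0<s<n$).** The space $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-s}$ if there is a finite Borel measure $\mu$ on $S^{n-1}$ such that for every even $w\in\mathcal S$
$$\int_{\mathbb R^n}\|x\|_D^{-s}w(x)\,dx=\int_{S^{n-1}}d\mu(\xi)\int_0^\infty t^{s-1}\hat w(t\xi)\,dt. \tag{1}$$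

For $0<s<1$ this is equivalent to $\|x\|_D^{-s}=\int_{S^{n-1}}|(x,\xi)|^{-s}d\mu(\xi)$ for a finite measure $\mu$. Formula (1) is the version that makes sense for larger $s$.

**Definition ($k$-intersection body).** For an integer $0<k<n$, the origin-symmetric star body $D$ is a $k$-intersection body if and only if $(\|x\|_D^{-k})^\wedge$ is a nonnegative distribution.

Koldobsky's theorem says that for an integer $0<k<n$, the space embeds in $L_{-k}$ if and only if $D$ is a $k$-intersection body. The next lemma is the version for real exponents. After it we can forget the measure $\mu$.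

**Lemma 1.** For real $0<s<n$ and an origin-symmetric star body $D$, the space $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-s}$ if and only if $(\|x\|_D^{-s})^\wedge$ is a nonnegative distribution.

*Proof.* Let $u=\|x\|_D^{-s}$. It is locally integrable because $u\le c^{-s}|x|^{-s}$ and $s<n$.

Suppose the space embeds. Since $u$ is even, so is $\hat u$, and $\langle\hat u,w\rangle$ does not change when $w$ is replaced by $\frac12(w(x)+w(-x))$. So it is enough to test on even $w\ge0$. Apply (1) to the even test function $\hat w$: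
$$\langle\hat u,w\rangle=\int u\,\hat w\,dx=\int d\mu(\xi)\int_0^\infty t^{s-1}(2\pi)^nw(t\xi)\,dt\ge0 .$$

Conversely, let $\hat u=\nu$ be a locally finite positive measure. For $\lambda>0$ the function $w(\cdot/\lambda)$ has transform $\lambda^n\hat w(\lambda\,\cdot)$, so
$$\langle\hat u,w(\cdot/\lambda)\rangle=\int u(x)\lambda^n\hat w(\lambda x)\,dx=\int u(y/\lambda)\hat w(y)\,dy=\lambda^s\langle\hat u,w\rangle .$$
Hence $\nu(\lambda B)=\lambda^s\nu(B)$ for Borel sets $B$. In particular $\nu(\{0\})=\lambda^s\nu(\{0\})$ for all $\lambda$, so $\nu(\{0\})=0$. Define the finite measure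
$$\mu(A)=(2\pi)^{-n}s\,\nu(\{t\xi:\xi\in A,\ 0<t\le1\}).$$
Then $\nu(\{t\xi:\xi\in A,\,0<t\le r\})=r^s(2\pi)^n\mu(A)/s=(2\pi)^n\mu(A)\int_0^rt^{s-1}dt$, so in polar coordinates $d\nu=(2\pi)^nt^{s-1}dt\,d\mu(\xi)$. Since $\nu(\{|\xi|\le R\})=R^s\nu(\{|\xi|\le1\})$ grows polynomially, the integral of any $w\in\mathcal S$ against $\nu$ converges absolutely. Multiplying $w$ by cutoffs and using dominated convergence, the identity $\langle\hat u,w\rangle=\int w\,d\nu$ extends from $C_c^\infty$ to $\mathcal S$. For even $w\in\mathcal S$,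
$$\int u\,w\,dx=(2\pi)^{-n}\langle u,\hat{\hat w}\rangle=(2\pi)^{-n}\int\hat w\,d\nu=\int d\mu(\xi)\int_0^\infty t^{s-1}\hat w(t\xi)\,dt. \qquad\square$$

So the question becomes: if $\|x\|_D^{-a}$ has a nonnegative Fourier transform, does $\|x\|_D^{-b}=(\|x\|_D^{-a})^{b/a}$ have one too?

## Balls, ellipsoids and integer powers

The textbook formula is
$$(|x|^{-s})^\wedge=\kappa(n,s)|\xi|^{s-n},\qquad \kappa(n,s)=2^{n-s}\pi^{n/2}\frac{\Gamma(\frac{n-s}2)}{\Gamma(\frac s2)}>0\qquad(0<s<n). \tag{2}$$
So Euclidean space embeds in $L_{-s}$ for every $0<s<n$. Here $d\nu=\kappa(n,s)t^{s-1}dt\,d\sigma$ with $\sigma$ the surface measure, so in (1) one has $\mu=(2\pi)^{-n}\kappa(n,s)\sigma$. In particular the ball is a $k$-intersection body for every integer $0<k<n$. If $\|x\|_D=|Bx|$ with $B$ invertible and symmetric, then $(|Bx|^{-s})^\wedge=|\det B|^{-1}\kappa(n,s)|B^{-1}\xi|^{s-n}\ge0$, so ellipsoids embed in every $L_{-s}$ as well. For $n=1$ every $D$ is an interval and $\|x\|_D$ is a multiple of $|x|$, so nothing can go wrong.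

When $b=ka$, the power $b/a$ is a product of $k$ equal factors, and the Fourier transform turns products into convolutions. Convolutions of nonnegative objects are nonnegative. This is the whole idea of Theorem B. The only work is to make the convolution legitimate, since $\hat u$ is an infinite measure.

**Proof of Theorem B.** Let $u=\|x\|_D^{-a}$, so $0<u\le c|x|^{-a}$ for some constant $c$ (not the one used above).

**Step 1: make $u$ integrable and keep positivity.** By Lemma 1 and its proof, $\hat u=\nu$ is a positive tempered measure. For $\delta>0$ let $u_\delta=ue^{-\delta|x|^2}$, which is in $L^1$ because $a\le ka<n$. Multiplication by a Gaussian becomes convolution with its transform, a positive Gaussian: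
$$\hat u_\delta=(2\pi)^{-n}\,\nu*(e^{-\delta|x|^2})^\wedge\ge0 .$$
It is bounded and continuous because $u_\delta\in L^1$.

**Step 2: make the transform integrable too.** Let $\gamma_\varepsilon$ be the Gaussian probability density with $\hat\gamma_\varepsilon=e^{-\varepsilon|\xi|^2}$ and put $u_{\delta,\varepsilon}=u_\delta*\gamma_\varepsilon$. Then $v:=\hat u_{\delta,\varepsilon}=\hat u_\delta\,e^{-\varepsilon|\xi|^2}$ is nonnegative and integrable, and $u_{\delta,\varepsilon}$ is bounded and in $L^1$.

**Step 3: take the $k$-th power.** By Fourier inversion $u_{\delta,\varepsilon}(x)=(2\pi)^{-n}\int v(\xi)e^{i(x,\xi)}d\xi$. Multiplying $k$ copies gives $u_{\delta,\varepsilon}^k(x)=(2\pi)^{-nk}\int v^{*k}(\xi)e^{i(x,\xi)}d\xi$, where $v^{*k}$ is the $k$-fold convolution. Hence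
$$(u_{\delta,\varepsilon}^k)^\wedge=(2\pi)^{-n(k-1)}v^{*k}\ge0 .$$

**Step 4: remove $\varepsilon$.** Since $ka<n$, $u_\delta\in L^k$, so $u_{\delta,\varepsilon}\to u_\delta$ in $L^k$ as $\varepsilon\to0$. From $|f^k-g^k|\le k|f-g|(|f|+|g|)^{k-1}$ and Hölder's inequality, $u_{\delta,\varepsilon}^k\to u_\delta^k$ in $L^1$. Transforms of $L^1$-convergent functions converge uniformly, so $(u_\delta^k)^\wedge\ge0$.

**Step 5: remove $\delta$.** We have $u_\delta^k=\|x\|_D^{-ka}e^{-k\delta|x|^2}\to\|x\|_D^{-ka}$ in $\mathcal S'$ as $\delta\to0$, by dominated convergence with dominating function $c^k|x|^{-ka}$, locally integrable since $ka<n$. So $(\|x\|_D^{-ka})^\wedge\ge0$, and Lemma 1 gives the embedding in $L_{-ka}$. $\square$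

For integer exponents Theorem B says that an $a$-intersection body is a $b$-intersection body when $a\mid b$, which is the result quoted from E. Milman.

## Fractional powers of positive definite functions

For $b/a\notin\mathbb Z$ the first thing to try is the same argument with a fractional power. It stops at Step 3, since a function with nonnegative transform has no "$\frac32$-fold convolution". This is not a technical matter. On $\mathbb R$ take $g(x)=1+\varepsilon\cos x$ with $0<\varepsilon<1$. It is positive and its transform $2\pi\bigl(\delta_0+\frac\varepsilon2(\delta_1+\delta_{-1})\bigr)$ is nonnegative. Let $r>0$, $r\notin\mathbb Z$. Then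
$$g^r=\sum_{j\ge0}\binom rj\varepsilon^j\cos^jx,\qquad \cos^jx=2^{-j}\sum_{i=0}^j\binom ji e^{i_*(j-2i)x}\quad(i_*=\sqrt{-1}),$$
so the coefficient of the $m$-th harmonic is $\sum_{l\ge0}\binom r{m+2l}\binom{m+2l}l(\varepsilon/2)^{m+2l}$. For $j\ge\lfloor r\rfloor+1$, exactly $j-1-\lfloor r\rfloor$ of the factors $r,r-1,\dots,r-j+1$ in $\binom rj$ are negative. Take $m=\lfloor r\rfloor+2$. For $j=m+2l$ the number of negative factors is $1+2l$, which is odd. Every term is negative, so $g^r$ has a negative Fourier coefficient for every $\varepsilon\in(0,1)$.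

This toy shows that fractional powers can destroy positivity, but it is far from a normed space. We need the function to be $\|x\|_D^{-a}$, homogeneous of degree $-a$, with $D$ convex. The natural place to look for convex bodies with computable transforms is near the Euclidean ball.

## Zonal perturbations of the ball in $\mathbb R^n$

Let $n\ge2$. Put $\theta(x)=x_n^2/|x|^2\in[0,1]$ for $x\ne0$, and $(c)_k=c(c+1)\cdots(c+k-1)$, $(c)_0=1$. Powers of numbers with positive real part are principal. We study functions $|x|^{-s}f(\theta(x))$ with $f$ a power series, so we need the transforms of $|x|^{-s}\theta^k$. They come from ellipsoids, whose transforms are explicit: expand in the parameter of the ellipsoid. For $q\in\mathbb C$, $|q|<n/2$, $\theta\in[0,1]$, $0<s<n$ put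
$$W_{n,s}(q,\theta)=\Bigl(1+\tfrac{2q}n\Bigr)^{\frac{n-s-1}2}\Bigl(1+\tfrac{2q(1-\theta)}n\Bigr)^{-\frac{n-s}2}=\sum_{k\ge0}A_k^{n,s}(\theta)\,q^k. \tag{3}$$

**Lemma 2.**
(a) $\bigl(|x|^{-s}\theta(x)^k\bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}\bigl(-\tfrac n2\bigr)^k\dfrac{k!}{(s/2)_k}A_k^{n,s}(\theta(\xi))$.
(b) If $R>0$, $0<s\le S$, $n\ge\max(4R,S+1)$, then $|A_k^{n,s}(\theta)|\le e^{3R}R^{-k}$ for all $k\ge0$, $\theta\in[0,1]$.
(c) For each $k$, $A_k^{n,s}(\theta)\to\theta^k/k!$ as $n\to\infty$, uniformly in $\theta\in[0,1]$ and $s\in(0,S]$.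

*Proof.* **Part (a): compute the transform of an ellipsoid in two ways.** For real $|p|<1$ let $B=\mathrm{diag}(1,\dots,1,\sqrt{1+p})$. Then $(|x|^2+px_n^2)^{-s/2}=|Bx|^{-s}$ has transform $(1+p)^{-1/2}\kappa(n,s)|B^{-1}\xi|^{s-n}$, and
$$|B^{-1}\xi|^2=|\xi|^2-\tfrac p{1+p}\xi_n^2=|\xi|^2(1+p)^{-1}\bigl(1+p(1-\theta(\xi))\bigr).$$
So the transform is
$$\kappa(n,s)|\xi|^{s-n}(1+p)^{\frac{n-s-1}2}\bigl(1+p(1-\theta(\xi))\bigr)^{-\frac{n-s}2}=\kappa(n,s)|\xi|^{s-n}W_{n,s}(np/2,\theta(\xi)).$$
On the other hand, $(|x|^2+px_n^2)^{-s/2}=|x|^{-s}(1+p\theta)^{-s/2}=\sum_k\frac{(s/2)_k}{k!}(-p)^k|x|^{-s}\theta^k$. Pair both expressions with a test function. Each becomes a power series in $p$ for $|p|<1$: on the $x$ side because $0\le\theta\le1$, and on the $\xi$ side because for $|p|\le r<r'<1$ the series (3) converges uniformly in $\theta$, by Cauchy's estimate on the circle $|q|=r'n/2$, where $W_{n,s}$ is bounded uniformly in $\theta$. Comparing the coefficients of $p^k$,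
$$\frac{(s/2)_k}{k!}(-1)^k\bigl(|x|^{-s}\theta^k\bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}\Bigl(\frac n2\Bigr)^kA_k^{n,s}(\theta(\xi)),$$
which is (a).

**Part (b): bound $W$ on a circle of radius independent of $n$.** Let $|q|=R$, so $2R/n\le\frac12$. Since $0\le\frac{n-s-1}2\le\frac n2$, the first factor in (3) is at most $(1+2R/n)^{n/2}\le e^R$ in modulus. The second is at most $(1-2R/n)^{-n/2}\le e^{2R}$, because $1-x\ge e^{-2x}$ on $[0,\frac12]$ (the difference $1-x-e^{-2x}$ is concave, vanishes at $0$ and is positive at $\frac12$). Apply Cauchy's estimate.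

**Part (c): find the limit of $W$.** Let $|q|\le R$, $n\ge\max(4R,S+1)$. For $|w|\le\frac12$ we have $|\log(1+w)-w|\le\sum_{j\ge2}|w|^j/j\le|w|^2$. Hence
$$\log W_{n,s}(q,\theta)=\tfrac{n-s-1}2\cdot\tfrac{2q}n-\tfrac{n-s}2\cdot\tfrac{2q(1-\theta)}n+\text{error},\qquad|\text{error}|\le2\cdot\tfrac n2\cdot\tfrac{4R^2}{n^2}=\tfrac{4R^2}n .$$
The main terms differ from $q-q(1-\theta)=q\theta$ by at most $R(2S+1)/n$. So $W_{n,s}(q,\theta)\to e^{q\theta}$ uniformly in $|q|\le R$, $\theta\in[0,1]$, $s\in(0,S]$, and Cauchy's formula for the coefficients gives (c). $\square$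

Now try the obvious construction: fix $n$, take $f(z)=\sum_kc_kz^k$ with $c_0=1$, $|c_k|\le M\rho^{-k}$, and perturb the ball slightly, $|x|^{-s}f(\varepsilon\theta(x))$ with $\varepsilon\to0$. Smallness makes convexity easy. But by Lemma 2(a) the transform is $\kappa(n,s)|\xi|^{s-n}$ times
$$\sum_kc_k\varepsilon^k\Bigl(-\frac n2\Bigr)^k\frac{k!}{(s/2)_k}A_k^{n,s}(\theta).$$
The term $k=0$ is $1$. Since $(s/2)_k\ge\frac s2(k-1)!$ for $k\ge1$, we have
$$\frac{k!}{(s/2)_k}\le\frac{2k}s\qquad(k\ge1). \tag{4}$$
If $n\ge s+1$, Lemma 2(b) with $R=n/4$ and $S=s$ bounds the $k$-th term by $M(2\varepsilon/\rho)^k\frac{2k}se^{3n/4}$, and the sum of these over $k\ge1$ tends to $0$ with $\varepsilon$. So for small $\varepsilon$ the transform is positive, for the exponent $b$ as well as for $a$. In a fixed dimension the ball is too positive, and this perturbation sees nothing.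

The same formula shows the way out. The term $\theta^k$ is multiplied by $(-n/2)^k$, while $A_k^{n,s}$ stays bounded as $n$ grows. A perturbation of size $\varepsilon=2T/n$ is infinitesimal for convexity but of size $1$ on the Fourier side. So we couple $\varepsilon$ with $n$ and let $n\to\infty$.

## The limit $n\to\infty$

**Proposition 3.** Let $J\subset(0,\infty)$ be compact, and for $s\in J$ let $f_s(z)=\sum_kc_k(s)z^k$ with real coefficients and $|c_k(s)|\le M\rho^{-k}$, where $M,\rho$ do not depend on $s$. Let $T>0$. For all sufficiently large $n$ and all $s\in J$, the Fourier transform of $|x|^{-s}f_s\bigl(\frac{2T}n\theta(x)\bigr)$ equals $\kappa(n,s)|\xi|^{s-n}g_n^{(s)}(\theta(\xi))$ with $g_n^{(s)}$ continuous on $[0,1]$, and as $n\to\infty$, uniformly in $\theta\in[0,1]$ and $s\in J$,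
$$g_n^{(s)}(\theta)\longrightarrow G_s(T\theta),\qquad G_s(t):=\sum_{k\ge0}\frac{c_k(s)(-t)^k}{(s/2)_k}. \tag{5}$$

*Proof.* Let $R=2T/\rho$, $S=\max J$, $n\ge\max(4R,S+1)$. Then $2T/n\le\rho/4$, so $\sum_kc_k(s)(2T/n)^k|x|^{-s}\theta^k$ is dominated by $M\sum_k4^{-k}|x|^{-s}$ and converges in $\mathcal S'$. By Lemma 2(a) the powers of $n$ cancel, and the transform is $\kappa(n,s)|\xi|^{s-n}g_n^{(s)}(\theta(\xi))$ with
$$g_n^{(s)}(\theta)=\sum_kc_k(s)(-T)^k\frac{k!}{(s/2)_k}A_k^{n,s}(\theta).$$
By (4) and Lemma 2(b), for $k\ge1$ the $k$-th term is at most $M\frac{2k}se^{3R}\bigl(\frac T{\rho R}\bigr)^k=M\frac{2k}se^{3R}2^{-k}$. So the series converges uniformly, with tails uniformly small in $n$, $\theta$ and $s\in J$ (recall $\min J>0$); this also justifies transforming term by term. By Lemma 2(c) each term converges, uniformly in $\theta$ and $s\in J$, to $c_k(s)(-T\theta)^k/(s/2)_k$. $\square$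

As a check, $f_s(z)=(1-z)^{-s/2}=\sum\frac{(s/2)_k}{k!}z^k$ corresponds to an ellipsoid, and (5) gives $G_s(t)=e^{-t}>0$ for every $s$, as it should.

The question has become one-dimensional. If $\|x\|_D^{-a}=|x|^{-a}\phi(\frac{2T}n\theta)$ with $\phi(0)=1$, then $\|x\|_D^{-b}=|x|^{-b}\phi(\frac{2T}n\theta)^{b/a}$. We want $\phi$ such that $G_a>0$ everywhere while $G_b<0$ somewhere, where $G_s$ is built from the coefficients of $\phi^{s/a}$.

The factor $(s/2)_k$ in (5) suggests a Laplace transform: since $\Gamma(\frac s2+k)/(s/2)_k=\Gamma(\frac s2)$, formal integration gives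
$$\int_0^\infty e^{-\lambda t}t^{\frac s2-1}G_s(t)\,dt=\Gamma(\tfrac s2)\,\lambda^{-s/2}\phi(-1/\lambda)^{s/a}=\Gamma(\tfrac s2)\,h(\lambda)^{s/a},\qquad h(\lambda)=\lambda^{-a/2}\phi(-1/\lambda). \tag{6}$$
So raising $\|x\|_D^{-a}$ to the power $b/a$ raises one fixed function $h$ to the power $b/a$. If $G_b\ge0$, the left side with $s=b$ ought to be analytic in the whole half-plane $\operatorname{Re}\lambda>0$. But if $h$ has a simple zero there, $h^{b/a}$ has a branch point at it unless $b/a$ is an integer. We therefore look for $\phi$ with $G_a>0$ and with $h$ vanishing simply in the right half-plane.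

## A function $h$ with a simple zero in the right half-plane

Take $a=2$ first. The ellipsoid has $\phi=(1-z)^{-1}$, $h=1/(\lambda+1)$: no zeros. To add a positive linear term to $G_2=e^{-t}$, take $\phi(z)=(1-z)^{-1}-cz$ with $c>0$. Then $G_2(t)=e^{-t}+ct$ and
$$h(\lambda)=\frac1{\lambda+1}+\frac c{\lambda^2}=\frac{\lambda^2+c\lambda+c}{\lambda^2(\lambda+1)} .$$
A quadratic with positive coefficients has both roots in $\operatorname{Re}\lambda<0$, so this does not work. With a quadratic term, $\phi(z)=(1-z)^{-1}+Cz^2$, we get $G_2(t)=e^{-t}+\frac C2t^2>0$ and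
$$h(\lambda)=\frac1{\lambda+1}+\frac C{\lambda^3}=\frac{\lambda^3+C\lambda+C}{\lambda^3(\lambda+1)} .$$
The roots of the cubic sum to zero. For $C=\frac{\sqrt5-1}2$ we have $C^2+C=1$, and the cubic factors as $(\lambda+C)(\lambda^2-C\lambda+1)$. Since $C=2\cos\frac{2\pi}5$, the roots of the quadratic are $e^{\pm2\pi i/5}$, simple and in the right half-plane. For $b=4$, relation (6) says that $tG_4(t)$ has Laplace transform $h^2$, so $tG_4=G_2*G_2\ge0$, in agreement with Theorem B. For $b=3$ the right side is $\Gamma(\frac32)h^{3/2}$, with branch points at $e^{\pm2\pi i/5}$.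

The same choice works for every $a>0$. Put
$$\alpha=\frac{4\pi}{a+8}\in\bigl(0,\tfrac\pi2\bigr),\qquad C=\bigl(2\cos\tfrac\alpha2\bigr)^{-a/2}>0,\qquad \phi(z)=(1-z)^{-a/2}+Cz^2. \tag{7}$$
(For $a=2$: $\alpha=\frac{2\pi}5$ and $C=1/(2\cos\frac\pi5)=\frac{\sqrt5-1}2$.) The function $\phi$ is analytic in $|z|<1$ and $\phi(0)=1$. Fix $\rho\in(0,1)$ with $\operatorname{Re}\phi>0$ on $|z|\le\rho$. For $s>0$ write $\phi(z)^{s/a}=\sum_kc_k(s)z^k$. The $c_k(s)$ are real because $\phi$ is real and positive on the real interval $[-\rho,\rho]$. By Cauchy's formula on $|z|=\rho$ they are continuous in $s$, and for $s$ in a compact $J\subset(0,\infty)$ they satisfy $|c_k(s)|\le M\rho^{-k}$ with $M=M(J)=\max_{s\in J,|z|=\rho}|\phi(z)^{s/a}|$. Define $G_s$ by (5). Since $(s/2)_k\ge\frac s2(k-1)!$, for $s\in J$,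
$$|G_s(t)|\le M\Bigl(1+\sum_{k\ge1}\frac{2}{s(k-1)!}\Bigl(\frac t\rho\Bigr)^k\Bigr)=M\Bigl(1+\frac{2t}{s\rho}e^{t/\rho}\Bigr), \tag{8}$$
and the series converges uniformly for $(s,t)$ in compact subsets of $(0,\infty)\times[0,\infty)$. So $G_s(t)$ is jointly continuous there.

**Lemma 4.**
(a) $G_a(t)=e^{-t}+\dfrac{4C}{a(a+2)}t^2>0$ for all $t\ge0$.
(b) For $s>0$ and real $\lambda>1/\rho$, relation (6) holds, with $h(\lambda)=(\lambda+1)^{-a/2}+C\lambda^{-\frac a2-2}$. This formula defines $h$ as an analytic function on $\{\operatorname{Re}\lambda>0\}$, positive on $(0,\infty)$.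
(c) $\lambda_0=e^{i\alpha}$ is a simple zero of $h$ with $\operatorname{Re}\lambda_0>0$.

*Proof.* (a) For $s=a$ the coefficients are those of $\phi$ itself. The part $(1-z)^{-a/2}=\sum\frac{(a/2)_k}{k!}z^k$ contributes $\sum(-t)^k/k!=e^{-t}$, and $Cz^2$ contributes $Ct^2/(a/2)_2=\frac{4C}{a(a+2)}t^2$.

(b) We have $\int_0^\infty e^{-\lambda t}t^{\frac s2-1+k}dt=\Gamma(\frac s2+k)\lambda^{-\frac s2-k}$. Since $\sum_k|c_k(s)|\lambda^{-k}<\infty$ for $\lambda>1/\rho$, termwise integration is allowed and gives $\Gamma(\frac s2)\lambda^{-s/2}\sum_kc_k(s)(-1/\lambda)^k=\Gamma(\frac s2)\lambda^{-s/2}\phi(-1/\lambda)^{s/a}$. All numbers here are positive, so this is $\Gamma(\frac s2)h(\lambda)^{s/a}$ with $h(\lambda)=\lambda^{-a/2}\bigl((1+\tfrac1\lambda)^{-a/2}+C\lambda^{-2}\bigr)$, which is the stated formula.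

(c) Since $1+e^{i\alpha}=2\cos(\frac\alpha2)e^{i\alpha/2}$, we have $(1+\lambda_0)^{-a/2}=Ce^{-ia\alpha/4}$. Therefore
$$h(\lambda_0)=C\bigl[e^{-ia\alpha/4}+e^{-i(\frac a2+2)\alpha}\bigr]=Ce^{-ia\alpha/4}\bigl[1+e^{-i(\frac a4+2)\alpha}\bigr]=0,$$
because $(\frac a4+2)\alpha=\frac{a+8}4\cdot\frac{4\pi}{a+8}=\pi$. For simplicity of the zero, write $h=(\lambda+1)^{-a/2}(1+CQ)$ with $Q=(\lambda+1)^{a/2}\lambda^{-\frac a2-2}$. Then
$$\frac{Q'}Q=\frac{a/2}{\lambda+1}-\frac{\frac a2+2}\lambda=-\frac{2\lambda+\frac a2+2}{\lambda(\lambda+1)}\ne0\qquad(\operatorname{Re}\lambda>0).$$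
At $\lambda_0$ we have $1+CQ=0$, so $Q\ne0$, hence $Q'(\lambda_0)\ne0$ and $h'(\lambda_0)=(\lambda_0+1)^{-a/2}CQ'(\lambda_0)\ne0$. $\square$

## Landau's theorem forces $b/a$ to be an integer

What remains is the claim that nonnegativity of $G_b$ makes its Laplace transform analytic up to the imaginary axis. A priori the integral converges only for $\lambda>1/\rho$. The tool is a classical theorem (see Widder, *The Laplace Transform*, Ch. II, Thm 5b), recalled here with its short proof.

**Theorem 5 (Landau).** Let $F\ge0$ be measurable on $(0,\infty)$, and let $E(\lambda)=\int_0^\infty e^{-\lambda t}F(t)\,dt$ have abscissa of convergence $\sigma\in\mathbb R$. Then $E$ has no analytic continuation to a neighborhood of $\sigma$.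

*Proof.* Suppose it has one. Then $E$ is analytic on an open set containing $\{\operatorname{Re}\lambda>\sigma\}$ and a disc about $\sigma$. The closed disc of radius $1$ about $\lambda_1=\sigma+1$ meets the line $\operatorname{Re}\lambda=\sigma$ only at $\sigma$, so it lies in this open set, and by compactness so does a disc of radius $1+2\epsilon$ for some $\epsilon>0$. Evaluate the Taylor series at $\lambda_1$ at the point $\lambda=\sigma-\epsilon$:
$$\sum_k\frac{(\lambda_1-\lambda)^k}{k!}\int_0^\infty t^ke^{-\lambda_1t}F(t)\,dt<\infty .$$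
All terms are nonnegative, so by Tonelli the sum equals $\int_0^\infty e^{(\lambda_1-\lambda)t}e^{-\lambda_1t}F(t)\,dt=\int_0^\infty e^{-\lambda t}F(t)\,dt$. So the integral converges at $\sigma-\epsilon$, a contradiction. $\square$

**Lemma 6.** Let $\phi$, $G_s$ be as in (7) and (5). If $b>0$ and $b/a\notin\mathbb Z$, then $G_b(t)<0$ for some $t>0$.

*Proof.* Suppose $G_b\ge0$ on $(0,\infty)$, and let $E(\lambda)=\int_0^\infty e^{-\lambda t}t^{\frac b2-1}G_b(t)\,dt$ with abscissa of convergence $\sigma$. By (8), $\sigma\in[-\infty,1/\rho]$.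

**Step 1: $E$ is analytic in $\{\operatorname{Re}\lambda>0\}$.** The function $\Gamma(\frac b2)h^{b/a}$ is analytic on the open set $\{\operatorname{Re}\lambda>0,\ \operatorname{Re}h>0\}$, which contains $(0,\infty)$. By Lemma 4(b) it equals $E$ on $(1/\rho,\infty)$. Suppose $\sigma>0$. On $(\sigma,\infty)$ both functions are real analytic, so they agree there. Then $\Gamma(\frac b2)h^{b/a}$, which is analytic near the point $\sigma\in(0,\infty)$, continues $E$ analytically across $\sigma$. This contradicts Theorem 5. So $\sigma\le0$, $E$ is analytic in the right half-plane, and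
$$E(\lambda)=\Gamma(\tfrac b2)\,h(\lambda)^{b/a}\qquad(\lambda>0).$$

**Step 2: carry this relation to $\lambda_0$ without choosing a branch.** Near $\lambda_0$ the power $h^{b/a}$ is not defined, so we use a differential equation instead. On $(0,\infty)$ the last display gives
$$a\,E'h=b\,h'E .$$
Both sides are analytic in $\{\operatorname{Re}\lambda>0\}$, so by the identity theorem the equation holds there.

**Step 3: compare orders at $\lambda_0$.** Since $E>0$ on $(0,\infty)$, $E\not\equiv0$, and $E=(\lambda-\lambda_0)^mE_1$ with an integer $m\ge0$ and $E_1(\lambda_0)\ne0$. By Lemma 4(c), $h=(\lambda-\lambda_0)h_1$ with $h_1(\lambda_0)\ne0$. Comparing the coefficients of $(\lambda-\lambda_0)^m$ in the equation of Step 2 gives $a\,m\,E_1(\lambda_0)h_1(\lambda_0)=b\,h_1(\lambda_0)E_1(\lambda_0)$. So $m=b/a$, contradicting $b/a\notin\mathbb Z$. $\square$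

## The convex body of revolution

**Proof of Theorem A.** Fix $a$ and $K$, take $\phi$ from (7), and let $J=\{a\}\cup K$. All $n$ below are at least $2$ and larger than $\max K$.

**Step 1: choose $T$ so that the negativity is visible on $[0,T]$.** In (5) the variable $t=T\theta$ runs only over $[0,T]$. For each $b\in K$ we have $b/a\notin\mathbb Z$, so Lemma 6 gives $t_b>0$ with $G_b(t_b)<0$. By joint continuity, $G_{b'}(t_b)<0$ for all $b'$ in a neighborhood of $b$. By compactness finitely many of these neighborhoods, those of $b_1,\dots,b_N$, cover $K$. Let $T=\max_jt_{b_j}$. Then $\min_{[0,T]}G_b<0$ for every $b\in K$. This minimum is continuous in $b$, so by compactness there is $\eta>0$ with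
$$\min_{[0,T]}G_b\le-\eta\qquad\text{for all }b\in K. \tag{9}$$

**Step 2: define the body.** For $n$ so large that $2T/n\le\rho$, put
$$N(x)=|x|\,\phi\bigl(\tfrac{2T}n\theta(x)\bigr)^{-1/a}\ (x\ne0),\qquad N(0)=0,\qquad D=\{N\le1\}.$$
Equivalently, by (7),
$$\|x\|_D^{-a}=\bigl(|x|^2-\tfrac{2T}nx_n^2\bigr)^{-a/2}+\tfrac{4CT^2}{n^2}x_n^4|x|^{-a-4}.$$
$N$ is even, homogeneous of degree $1$, positive and $C^\infty$ off $0$, and it depends only on $|y|$ and $x_n$, where $x=(y,x_n)$.

**Step 3: prove convexity with a threshold that does not depend on the dimension.** With $\varepsilon=2T/n$ and $\psi=\phi^{-1/a}$, $\psi(0)=1$, we have $N(x)=m_\varepsilon(|y|,x_n)$, where on $\mathbb R^2$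
$$m_\varepsilon(r,\tau)=\sqrt{r^2+\tau^2}\;\psi\Bigl(\frac{\varepsilon\tau^2}{r^2+\tau^2}\Bigr),\qquad m_\varepsilon(0,0)=0.$$
So $n$ enters only through $\varepsilon$, and we work in the plane. The function $V_\varepsilon=m_\varepsilon^2$ is homogeneous of degree $2$ and depends smoothly on $(\varepsilon,r,\tau)$ for $\varepsilon$ near $0$ and $(r,\tau)\ne0$. Since $V_0=r^2+\tau^2$, the Hessian of $V_\varepsilon$ converges to $2I$, uniformly on the unit circle, as $\varepsilon\to0$. The Hessian is homogeneous of degree $0$, so for small $\varepsilon$ it is positive definite on $\mathbb R^2\setminus\{0\}$. Hence $V_\varepsilon$ is convex along every line missing $0$. Along a line through $0$ it is a positive multiple of a square. So $V_\varepsilon$ is convex, and $\{m_\varepsilon\le1\}=\{V_\varepsilon\le1\}$ is a convex, symmetric, compact set with $0$ in its interior. Thus $m_\varepsilon$ is a norm on $\mathbb R^2$.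

Since $m_\varepsilon$ is convex and even in $r$, it is nondecreasing in $r\ge0$. Therefore
$$N(x+x')=m_\varepsilon(|y+y'|,x_n+x_n')\le m_\varepsilon(|y|+|y'|,x_n+x_n')\le N(x)+N(x').$$
So for all large $n$, $D$ is an origin-symmetric convex body of revolution with $\|\cdot\|_D=N$.

**Step 4: pass to the limit on the Fourier side.** For $s\in J$ we have $\|x\|_D^{-s}=|x|^{-s}\phi(\frac{2T}n\theta(x))^{s/a}$. Proposition 3 with $f_s=\phi^{s/a}$ gives, for large $n$,
$$(\|x\|_D^{-s})^\wedge=\kappa(n,s)|\xi|^{s-n}g_n^{(s)}(\theta(\xi)),\qquad g_n^{(s)}(\theta)\to G_s(T\theta)\ \text{ uniformly in }\theta\in[0,1],\ s\in J.$$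

**Step 5: the exponent $a$.** By Lemma 4(a), $G_a$ has a positive minimum on $[0,T]$. So for large $n$, $g_n^{(a)}>0$ on $[0,1]$. Since $\kappa(n,a)>0$, the transform of $\|x\|_D^{-a}$ is a nonnegative locally integrable function, and by Lemma 1 the space embeds in $L_{-a}$.

**Step 6: the exponents $b\in K$.** For large $n$, simultaneously for all $b\in K$, $|g_n^{(b)}(\theta)-G_b(T\theta)|<\eta/2$ on $[0,1]$. By (9) there is $\theta_b\in[0,1]$ with $g_n^{(b)}(\theta_b)\le-\eta/2<0$. Since $n\ge2$, $\theta(\xi)$ takes every value in $[0,1]$, so the open set $\{\xi\ne0:g_n^{(b)}(\theta(\xi))<0\}$ is nonempty. On it the transform of $\|x\|_D^{-b}$ is a strictly negative continuous function. Testing with a nonnegative bump supported there gives a negative number, so the transform is not a nonnegative distribution. By Lemma 1 the space does not embed in $L_{-b}$.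

The finitely many conditions "for large $n$" depend only on $a$ and $K$ and define $n_0(a,K)$. $\square$

## Divisibility as the exact condition

**Proof of Corollary C.** If $b/a=k\in\mathbb Z$, then $ka=b<n$, and Theorem B gives the implication in every dimension $n>b$. If $b/a\notin\mathbb Z$, Theorem A with $K=\{b\}$ gives a convex counterexample in every dimension $n\ge n_0(a,\{b\})$. For integers $a\nmid b$, Koldobsky's theorem identifies embedding in $L_{-a}$ and $L_{-b}$ with being an $a$- and a $b$-intersection body, so the body of Theorem A is a convex $a$-intersection body that is not a $b$-intersection body. $\square$
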